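\title{Out-degrees of spanning arborescences in $k$-arc-strong digraphs}

\begin{abstract}
Bang-Jensen, Thomass\'e and Yeo conjectured that every $k$-arc-strong digraph has a spanning out-arborescence $T$ in which each vertex $v$ has out-degree at most $d^+(v)/k+1$. We show that this is false for every $k\ge 3$: for each $k\ge 2$ we construct a $k$-arc-strong digraph without parallel arcs in which every spanning arborescence has a vertex $v$ of out-degree at least $d^+(v)/k+2-2/k$. Together with a theorem of the same authors for $k=2$, this shows that the conjecture holds exactly for $k\le 2$. In the other direction, we prove by iterative relaxation that there is always a spanning arborescence, with any prescribed root, in which each vertex $v$ has out-degree less than $d^+(v)/k+3$.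
\end{abstract}

\section{Introduction}\label{sec:intro}

Digraphs in this paper are finite and loopless. They have no parallel arcs (two arcs with the same tail and the same head) unless we say otherwise; a pair of opposite arcs is allowed. An arc \emph{leaves} a vertex set $S$ if its tail is in $S$ and its head is not, and it \emph{enters} $S$ if its head is in $S$ and its tail is not. For an integer $k\ge1$, a digraph $D=(V,E)$ is \emph{$k$-arc-strong} if at least $k$ arcs leave every nonempty proper subset of $V$. The arcs that leave $V\setminus S$ are the arcs that enter $S$, so it is equivalent to ask that at least $k$ arcs enter every nonempty proper subset of $V$. A \emph{spanning arborescence} of $D$ with \emph{root} $r$ is a set $T\subseteq E$ such that no arc of $T$ has head $r$, every other vertex is the head of exactly one arc of $T$, and every vertex is reachable from $r$ by a directed path in $T$. We write $d^+(v)$ for the out-degree of $v$ in $D$, and $d^+_F(v)$ for the number of arcs with tail $v$ in a set $F\subseteq E$.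

Arborescences are tied to cuts by the following standard fact, which also holds when there are parallel arcs.

\begin{lemma}\label{lem:cut}
Let $F\subseteq E$ and $r\in V$. Then $F$ contains a spanning arborescence with root $r$ if and only if every nonempty set $S\subseteq V\setminus\{r\}$ is entered by an arc of $F$.
\end{lemma}

\begin{proof}
If $F$ contains such an arborescence, follow a path in it from $r$ to a vertex of $S$; the arc that precedes the first vertex in $S$ enters $S$. Conversely, the set of vertices that are not reachable from $r$ in $F$ is not entered by an arc of $F$, so under the cut condition it is empty. For each $v\ne r$ choose the last arc of a shortest path in $F$ from $r$ to $v$. By induction on the distance from $r$, every vertex is reachable from $r$ along chosen arcs, so these arcs form a spanning arborescence with root $r$.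
\end{proof}

In particular, a $k$-arc-strong digraph has a spanning arborescence with any root. As $k$ grows there is more choice, and one expects to be able to spread the arcs of the arborescence evenly over the tails. Lemma~\ref{lem:cut} suggests what ``evenly'' should mean. An arborescence puts weight $1$ on some arcs and weight $0$ on the others, so that weight at least $1$ enters every set avoiding the root. In a $k$-arc-strong digraph the uniform weight $1/k$ on all arcs has the same property, and it puts total weight $d^+(v)/k$ on the arcs with tail $v$. So $d^+(v)/k$ is the fair share of $v$, and a fractional solution meets all shares at once. In the complete digraph on $k+1$ vertices every share is $1$, and a directed Hamiltonian path meets all of them. In general the shares are not integers, and rounding a share up costs less than $1$. This makes an additive error of $1$ the natural guess. The following conjecture is stated in \cite{Additive}.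

\begin{quote}
\textbf{Conjecture} (Bang-Jensen, Thomass\'e and Yeo). \emph{Every $k$-arc-strong digraph has a spanning arborescence $T$ with $d^+_T(v)\le \frac{d^+(v)}{k}+1$ for all vertices $v$.}
\end{quote}

The root is not prescribed here. To see how much the additive term matters, suppose that all out-degrees equal $k$: without it the bound would ask for a directed Hamiltonian path, and with it the bound asks for out-degrees at most $2$.

\begin{theorem}\label{thm:lower}
For every $k\ge2$ there is a $k$-arc-strong digraph $D$ without parallel arcs such that every spanning arborescence $T$ of $D$ has a vertex $v$ with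
\[
d^+_T(v)\ \ge\ \frac{d^+(v)}{k}+2-\frac2k .
\]
\end{theorem}

\begin{corollary}\label{cor:class}
The conjecture holds for a given $k$ if and only if $k\le2$.
\end{corollary}

\begin{proof}
For $k\ge3$ we have $2-\frac2k>1$, so the digraph of Theorem~\ref{thm:lower} is a counterexample. For $k=1$ any spanning arborescence $T$ will do, since $d^+_T\le d^+$. The case $k=2$ is a theorem of Bang-Jensen, Thomass\'e and Yeo \cite{BTY}: every $2$-arc-strong digraph has a spanning arborescence $T$ with $d_T^+(v)\le d^+(v)/2+1$ for all $v$.
\end{proof}

The conjecture fails only in the value of the constant.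

\begin{theorem}\label{thm:upper}
Let $D$ be a $k$-arc-strong digraph, possibly with parallel arcs, and let $r$ be any vertex. Then there is a spanning arborescence $T$ with root $r$ such that $d^+_T(v)<\frac{d^+(v)}{k}+3$ for all $v$; equivalently, $d_T^+(v)\le\frac{d^+(v)}{k}+3-\frac1k$ for all $v$.
\end{theorem}

The two forms are equivalent because $k\,d_T^+(v)$ and $d^+(v)+3k$ are integers. Let $c_k$ be the infimum of all real $c$ such that every $k$-arc-strong digraph has a spanning arborescence $T$ with $d_T^+(v)\le d^+(v)/k+c$ for all $v$.

\begin{corollary}\label{cor:ck}
For every $k\ge1$ we have $2-\frac2k\le c_k\le3-\frac1k$. The lower bound is attained for $k\le 2$: $c_1=0$ and $c_2=1$.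
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:upper}, and for $k\ge2$ the lower bound is Theorem~\ref{thm:lower}. For $k=1$, in the directed $2$-cycle the root of either spanning arborescence has $d_T^+=d^+=1$, so $c_1\ge0$, and $c_1\le0$ because $d_T^+\le d^+$. Finally, $c_2\le1$ by the theorem from \cite{BTY} quoted above.
\end{proof}

We do not determine $c_k$ for $k\ge3$. Section~\ref{sec:idea} finds the counterexample for $k=3$, Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}, and Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}.

\section{Forcing a vertex over its share}\label{sec:idea}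

Call $d_T^+(v)-d^+(v)/k$ the \emph{excess} of $v$ in $T$. The conjecture asks for an arborescence in which every excess is at most $1$. An arc with tail $v$ contributes $1-\frac1k$ to the excess of $v$ if it lies in $T$, and $-\frac1k$ if it does not. Hence a group of $m$ arcs with tail $v$, of which $T$ uses at least one, contributes at least $1-\frac mk$. A large excess requires small groups that $T$ cannot avoid.

The difficulty is that for $k\ge2$ no single arc is unavoidable: after deleting it the digraph is still $(k-1)$-arc-strong and has a spanning arborescence. What Lemma~\ref{lem:cut} forces is one of the at least $k$ arcs entering a set $A$ that avoids the root. Suppose that exactly $k$ arcs enter $A$. Three distributions of their tails are useful.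
\begin{itemize}
\item[(A)] All $k$ arcs have the same tail $u$. They contribute at least $0$ to the excess of $u$.
\item[(B)] The arcs have $k$ different tails. One of the tails gains $1-\frac1k$, but $T$ chooses which.
\item[(C)] One arc has tail $u$ and $k-1$ arcs have tail $g$. Either $u$ gains $1-\frac1k$, or the group at $g$ contributes at least $\frac1k$. A contribution of $\frac1k$ is small, but it adds up when the same $g$ is used in many copies of the pattern. So $g$ cannot relieve all copies.
\end{itemize}

Take $k=3$. A single forced arc gains $\frac23$, so to exceed $1$ we need a vertex $u$ with two single forced arcs, for a total of $\frac43$. Such a vertex needs out-degree at least $3$. A third arc that $T$ is free to ignore would bring the excess down to $\frac43-\frac13=1$, which the conjecture allows. Pattern (A) supplies out-arcs at no loss: give $u$ three arcs into a set $P$ that nothing else enters. Then $d^+(u)=5$, and if all three groups are used, the excess is at least $3-\frac53=\frac43$.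

One single arc comes from pattern (B): a vertex $\ell$ whose in-neighbors are $u_1,u_2,u_3$. Since $T$ chooses which $u_j$ serves $\ell$, the other single arc $a_j$ at $u_j$ has to be forced for $j=1,2,3$ simultaneously. Pattern (C) provides a set $A_j$ entered by $a_j$ and two arcs from $g$. If $A_1,A_2,A_3$ were entered by three different pairs of arcs from $g$, nothing would be gained: $T$ could use one of the six arcs to relieve the vertex $u_j$ that serves $\ell$, and the contribution at $g$ would be $1-\frac63<0$. The three sets must therefore be entered by the \emph{same} two arcs from $g$, which suggests making them nested. Let the two arcs from $g$ go to a set $Z$, let $a_1,a_2,a_3$ be the arcs of a path $u_1\to u_2\to u_3\to Z$, and put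
\[
A_3=Z,\qquad A_2=Z\cup\{u_3\},\qquad A_1=Z\cup\{u_2,u_3\}.
\]
The vertices $u_2$ and $u_3$ need two more in-arcs each. Taking these from $Z$ creates no new arc entering any $A_j$. The result is the \emph{cell} of Figure~\ref{fig:cell}. If a cell does not contain the root and $T$ uses neither of its two arcs from $g$, then $T$ contains $a_1,a_2,a_3$, and the vertex $u_j$ that serves $\ell$ has out-degree at least $3$ in $T$, while the conjecture allows only $\lfloor\frac53+1\rfloor=2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,scale=0.95,
 v/.style={circle,draw,inner sep=1.5pt,minimum size=6.5mm},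
 c/.style={rectangle,draw,minimum size=6.5mm}]
\node[c] (C) at (0,0) {$C$};
\node[v] (u1) at (2.4,0) {$u_1$};
\node[v] (u2) at (4.8,0) {$u_2$};
\node[v] (u3) at (7.2,0) {$u_3$};
\node[c] (Z) at (9.6,0) {$Z$};
\node[c] (P1) at (1.8,1.4) {$P_1$};
\node[c] (P2) at (4.2,1.4) {$P_2$};
\node[c] (P3) at (6.6,1.4) {$P_3$};
\node[v] (l) at (4.8,-1.3) {$\ell$};
\node[v] (g) at (4.8,-2.4) {$g$};
\draw[->] (C) -- node[above] {\small 3} (u1);
\draw[->,very thick] (u1) -- node[above] {\small $a_1$} (u2);
\draw[->,very thick] (u2) -- node[above] {\small $a_2$} (u3);
\draw[->,very thick] (u3) -- node[below] {\small $a_3$} (Z);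
\draw[->] (u1) -- node[left] {\small 3} (P1);
\draw[->] (u2) -- node[left] {\small 3} (P2);
\draw[->] (u3) -- node[left] {\small 3} (P3);
\draw[->,dashed] (u1) -- (l);
\draw[->,dashed] (u2) -- (l);
\draw[->,dashed] (u3) -- (l);
\draw[->] (Z) to[bend right=40] node[above] {\small 2} (u3);
\draw[->] (Z.north) .. controls (9.4,3) and (5.4,3) .. node[above] {\small 2} (u2.north east);
\draw[->] (C) to[bend right=20] node[below left] {\small 3} (g);
\draw[->] (g) to[bend right=20] node[below right] {\small 2} (Z);
\end{tikzpicture}
\caption{One of the nine cells of the counterexample for $k=3$, with the cluster $C$ and the vertex $g$ that all cells share. A box is a complete digraph on four vertices, and an arrow with label $m$ stands for $m$ arcs with distinct ends in the box. Thick and dashed arrows are single arcs. Not drawn: three arcs to $C$ from each of $P_1,P_2,P_3,Z$ and $\ell$.}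
\label{fig:cell}
\end{figure}

Now attach nine cells to the same $g$. Then $d^+(g)=18$, and the conjecture allows $d_T^+(g)\le7$. If $T$ respects this, then two cells receive no arc of $T$ from $g$, and one of them does not contain the root. So every $T$ has $d_T^+(g)\ge8$ or $d_T^+(u_j)\ge3$ for some $u_j$ in some cell.

It remains to make the digraph $3$-arc-strong. A central part $C$ sends three arcs to $g$ and to each $u_1$, and receives three arcs from each $P_j$, $Z$ and $\ell$. If parallel arcs were allowed, $C$, $Z$ and $P_j$ could be single vertices. To avoid parallel arcs we let each of them be a complete digraph on four vertices, which no cut with fewer than three arcs can split.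

\section{The counterexample}\label{sec:lower}

Fix $k\ge2$ and put $M=3k$. A \emph{cluster} is a set of $k+1$ vertices with an arc from each of them to each other one.

\subsection*{The digraph $D$}
The vertex set consists of a cluster $C=\{c_0,\dots,c_k\}$, a vertex $g$, and $M$ disjoint \emph{cells}. A cell consists of vertices $u_1,\dots,u_k,\ell$, a cluster $Z=\{z_0,\dots,z_k\}$, and clusters $P_j=\{p_{j,0},\dots,p_{j,k}\}$ for $1\le j\le k$. Besides the arcs inside clusters, $D$ has the arcs $c_i\to g$ for $1\le i\le k$ and, for each cell, the following arcs:
\begin{itemize}
\item $c_i\to u_1$ for $1\le i\le k$;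
\item $g\to z_i$ for $1\le i\le k-1$;
\item the \emph{path arcs} $a_j\colon u_j\to u_{j+1}$ for $1\le j<k$, and $a_k\colon u_k\to z_k$;
\item $u_j\to \ell$ for $1\le j\le k$;
\item $u_j\to p_{j,i}$ for $1\le i,j\le k$;
\item $z_i\to u_j$ for $1\le i\le k-1$ and $2\le j\le k$;
\item $p_{j,i}\to c_i$, \ $z_i\to c_i$ and $\ell\to c_i$ for $1\le i,j\le k$.
\end{itemize}
No ordered pair of vertices occurs twice, so $D$ has no parallel arcs. The vertex $u_j$ has $k$ arcs to $P_j$, one arc to $\ell$ and one path arc, and $g$ has $k-1$ arcs to each cell:
\begin{equation}\label{eq:deg}
d^+(u_j)=k+2,\qquad d^+(g)=M(k-1).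
\end{equation}

\begin{lemma}\label{lem:strong}
The digraph $D$ is $k$-arc-strong.
\end{lemma}

\begin{proof}
Let $S$ be a nonempty proper subset of $V$. If $S$ contains exactly $s$ vertices of some cluster, with $1\le s\le k$, then $s(k+1-s)$ arcs of that cluster leave $S$, and $s(k+1-s)-k=(s-1)(k-s)\ge0$. So we may assume that every cluster is contained in $S$ or disjoint from $S$.

\emph{Case 1: $C\cap S=\emptyset$.} If $S$ contains $\ell$, $Z$ or some $P_j$ of some cell, then the $k$ arcs from that vertex or cluster to $C$ leave $S$. Otherwise $S$ consists of vertices $u_j$ of various cells and possibly $g$. If $S$ contains some $u_j$, then the $k$ arcs from $u_j$ to $P_j$ leave $S$. If not, then $S=\{g\}$, and $3k(k-1)\ge k$ arcs leave $S$; this is where $k\ge2$ is needed.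

\emph{Case 2: $C\subseteq S$.} Let $A=V\setminus S$. We find $k$ arcs entering $A$. If $A$ contains $g$ or the vertex $u_1$ of some cell, then the $k$ arcs from $C$ to that vertex enter $A$. Assume that it contains neither, and work in a cell that meets $A$.
\begin{itemize}
\item Suppose $Z\subseteq A$. The $k-1$ arcs from $g$ to $Z$ enter $A$. The path $u_1\to\dots\to u_k\to z_k$ starts outside $A$ and ends in $A$, so one of its arcs enters $A$ as well.
\item Suppose $Z\cap A=\emptyset$ and some $u_j$ lies in $A$. Take the least such $j$; then $j\ge2$. The $k-1$ arcs from $Z$ to $u_j$ and the arc $a_{j-1}$ enter $A$.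
\item Suppose $Z\cap A=\emptyset$ and no $u_j$ lies in $A$. Then $A$ contains $\ell$ or some $P_j$. In the first case the $k$ arcs $u_1\to\ell,\dots,u_k\to\ell$ enter $A$, and in the second case the $k$ arcs from $u_j$ to $P_j$ do.
\end{itemize}
In all cases at least $k$ arcs leave $S$.
\end{proof}

The next lemma lists the cuts that do the forcing. In a cell, put $A_j=Z\cup\{u_{j+1},\dots,u_k\}$ for $1\le j\le k$, so that $A_k=Z$.

\begin{lemma}\label{lem:tight}
In every cell and for every $j$ with $1\le j\le k$, the arcs entering $P_j$ all have tail $u_j$, the arcs entering $\{\ell\}$ have tails $u_1,\dots,u_k$, and the arcs entering $A_j$ are $a_j$ and the $k-1$ arcs from $g$ to $Z$.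
\end{lemma}

\begin{proof}
The first two statements are read off the list of arcs. An arc entering $A_j$ has its head in $Z$ or at some $u_i$ with $j<i\le k$. The arcs entering $Z$ are the $k-1$ arcs from $g$, which enter $A_j$, and $a_k$, whose tail $u_k$ is outside $A_j$ exactly when $j=k$. For $j<i\le k$ we have $i\ge2$, so the arcs with head $u_i$ are $k-1$ arcs from $Z\subseteq A_j$ and $a_{i-1}$, whose tail $u_{i-1}$ is outside $A_j$ exactly when $i-1=j$. So $a_j$ is the only arc entering $A_j$ that does not come from $g$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Lemma~\ref{lem:strong}, $D$ is $k$-arc-strong. Let $T$ be a spanning arborescence of $D$ with root $s$. If $d_T^+(g)\ge M-1$, then by \eqref{eq:deg}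
\[
d_T^+(g)-\frac{d^+(g)}{k}\ \ge\ M-1-\frac{M(k-1)}{k}=\frac Mk-1=2,
\]
and $v=g$ works.

Suppose that $d_T^+(g)\le M-2$. Then at least two of the $M$ cells receive no arc of $T$ from $g$, and one of them does not contain $s$. In this cell the sets $\{\ell\}$, $P_j$ and $A_j$ avoid the root, so $T$ enters each of them by Lemma~\ref{lem:cut}. By Lemma~\ref{lem:tight}, $T$ contains the arc $u_j\to\ell$ for some $j$. Fix this $j$. By the same lemma, $T$ contains an arc from $u_j$ to $P_j$, and it contains $a_j$, because it contains no arc from $g$ to $Z$. These three arcs have tail $u_j$ and different heads, so by \eqref{eq:deg}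
\[
d_T^+(u_j)-\frac{d^+(u_j)}{k}\ \ge\ 3-\frac{k+2}{k}=2-\frac2k ,
\]
and $v=u_j$ works.
\end{proof}

The case distinction is at $M-2$ and not at $M-1$ because the root is free: inside the cell that contains the root, some of the sets $\{\ell\}$, $P_j$, $A_j$ need not be entered.

\section{An additive error below three}\label{sec:upper}

One could try to push the excess higher by combining more forcing patterns at one vertex. Theorem~\ref{thm:upper} shows that an excess of $3$ can never be forced. Throughout this section $D=(V,E)$ is $k$-arc-strong, parallel arcs are allowed, and $r$ is a fixed vertex.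

\subsection{Iterative relaxation}
We start from the fractional solution with weight $1/k$ on every arc and decide the arcs one after another, always keeping a fractional solution for the part that is undecided. An arc of weight $0$ can be discarded and an arc of weight $1$ can be chosen at no loss. The difficulty is that there may be no fractional solution with such an arc. For instance, suppose $k\ge2$, only $\{\ell\}$ remains to be entered, the undecided arcs are $u_1\to\ell,\dots,u_k\to\ell$, and each $u_j$ has only $1/k$ of its share left. Then the only solution has weight $1/k$ on each arc. The way out is to give up the degree bound at a vertex $w$ with few undecided out-arcs, and to choose all of them. This overshoots the share of $w$, but only once, since no undecided arc with tail $w$ is left. Choosing too many arcs is harmless, because the chosen set only has to contain an arborescence.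

For $U\subseteq E$, let $\delta_U^{\mathrm{in}}(S)$ be the set of arcs of $U$ entering $S\subseteq V$, and let $\delta_U^{\mathrm{out}}(v)$ be the set of arcs of $U$ with tail $v$. For $x\in\mathbb R^U$ and $H\subseteq U$ put $x(H)=\sum_{e\in H}x_e$. For $F\subseteq E$ let
\[
\mathcal S_F=\{S:\ \emptyset\ne S\subseteq V\setminus\{r\},\ \text{no arc of $F$ enters $S$}\}
\]
be the family of sets that still have to be entered once $F$ is chosen.

A \emph{state} is a quadruple $(F,U,W,b)$, where $F$ (chosen arcs) and $U$ (undecided arcs) are disjoint subsets of $E$, the set $W\subseteq V$ consists of the vertices whose degree bound is still enforced, and $b\in\mathbb R^W$ records the remaining budgets. Its polytope $P$ is the set of all $x\in[0,1]^U$ with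
\[
x(\delta_U^{\mathrm{in}}(S))\ge1\quad(S\in\mathcal S_F),\qquad x(\delta_U^{\mathrm{out}}(w))\le b_w\quad(w\in W).
\]
If $U=\emptyset$, then $[0,1]^U$ is a single point and all sums are $0$. The state is \emph{valid} if
\begin{itemize}
\item[(V1)] $P\neq\emptyset$;
\item[(V2)] every arc of $U$ has its tail in $W$;
\item[(V3)] $d_F^+(w)+b_w\le d^+(w)/k$ for $w\in W$, and $d_F^+(v)<d^+(v)/k+3$ for $v\notin W$.
\end{itemize}

We use two standard facts. A nonempty polytope has an extreme point, that is, a point that is not the midpoint of two distinct points of the polytope. And if $x$ is an extreme point of a polytope in $\mathbb R^U$ given by finitely many linear inequalities, then the coefficient vectors of the inequalities that are \emph{tight} at $x$ (hold with equality) span $\mathbb R^U$; otherwise some $y\ne0$ is orthogonal to all of them, and $x\pm\varepsilon y$ lie in the polytope for small $\varepsilon>0$. At an extreme point there are thus at most as many variables as independent tight constraints, and this is what produces a vertex with few undecided arcs.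

\begin{lemma}\label{lem:key}
Let $(F,U,W,b)$ be a valid state with $U\ne\emptyset$, and let $x$ be an extreme point of its polytope. Then at least one of the following holds:
\begin{itemize}
\item[(a)] $x_e=0$ for some $e\in U$;
\item[(b)] $x_e=1$ for some $e\in U$;
\item[(c)] $|\delta_U^{\mathrm{out}}(w)|<b_w+3$ for some $w\in W$.
\end{itemize}
\end{lemma}

We prove this lemma in Sections~\ref{sec:uncross} and \ref{sec:count}, and first deduce the theorem.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The state $F=\emptyset$, $U=E$, $W=V$, $b_v=d^+(v)/k$ is valid: (V2) and (V3) hold by definition, and the vector with all coordinates $1/k$ lies in $P$ because at least $k$ arcs enter every nonempty $S\subseteq V\setminus\{r\}$. This is the only use of the hypothesis that $D$ is $k$-arc-strong.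

Given a valid state with $U\ne\emptyset$, take an extreme point $x$ of $P$ and pass to a new state according to a case of Lemma~\ref{lem:key} that applies. In each case we check that the restriction $x'$ of $x$ to the new set of undecided arcs lies in the new polytope, which gives (V1).

In case (a), delete $e$ from $U$. All sums in the constraints keep their values, and (V2) and (V3) are unaffected.

In case (b), let $w$ be the tail of $e$, which lies in $W$ by (V2). Move $e$ from $U$ to $F$ and decrease $b_w$ by $1$. A set in the new family $\mathcal S_F$ belongs to the old one and is not entered by $e$, so its cut constraint still holds for $x'$. Both sides of the degree constraint at $w$ decrease by $1$, and $d_F^+(w)+b_w$ does not change. So (V1)--(V3) persist.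

In case (c), move all arcs of $\delta_U^{\mathrm{out}}(w)$ from $U$ to $F$ and delete $w$ from $W$. A set in the new family $\mathcal S_F$ belongs to the old one and is entered by none of the moved arcs, and the degree constraints at the other vertices of $W$ do not involve these arcs. So $x'$ is feasible. No undecided arc with tail $w$ remains, which gives (V2). In terms of the old state, the new number of chosen arcs with tail $w$ is
\[
d_F^+(w)+|\delta_U^{\mathrm{out}}(w)|<d_F^+(w)+b_w+3\le \frac{d^+(w)}{k}+3 ,
\]
which gives (V3).

Each step decreases $|U|+|W|$, so we reach a valid state with $U=\emptyset$. Its constraints read $0\ge1$ for $S\in\mathcal S_F$ and $0\le b_w$ for $w\in W$. By (V1), $\mathcal S_F=\emptyset$ and $b_w\ge0$ for all $w\in W$. By Lemma~\ref{lem:cut}, $F$ contains a spanning arborescence $T$ with root $r$, and by (V3) we have $d_T^+(v)\le d_F^+(v)<d^+(v)/k+3$ for every $v$.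
\end{proof}

\subsection{Uncrossing the tight cuts}\label{sec:uncross}
To prove Lemma~\ref{lem:key} we must bound the number of independent tight cut constraints. There may be very many tight sets, so we first show that their span is generated by a family with a simple structure. Two sets \emph{cross} if their intersection and both differences are nonempty. A family of sets is \emph{laminar} if no two members cross, that is, any two members are disjoint or nested.

Let $(F,U,W,b)$ be a state and $x\in P$. Let $\mathcal T=\{S\in\mathcal S_F: x(\delta_U^{\mathrm{in}}(S))=1\}$ be the family of \emph{tight sets}, and let $\chi(S)\in\{0,1\}^U$ be the incidence vector of $\delta_U^{\mathrm{in}}(S)$.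

\begin{lemma}\label{lem:uncross}
Suppose that $x_e>0$ for all $e\in U$. If $S,R\in\mathcal T$ and $S\cap R\ne\emptyset$, then $S\cap R,\ S\cup R\in\mathcal T$ and $\chi(S)+\chi(R)=\chi(S\cap R)+\chi(S\cup R)$.
\end{lemma}

\begin{proof}
For an arc $e$, let $m(e)$ be the number of the sets $S,R$ that $e$ enters, and $m'(e)$ the number of the sets $S\cap R,\ S\cup R$ that $e$ enters. We compare them according to the position of the head of $e$.
\begin{itemize}
\item Head outside $S\cup R$: $m=m'=0$.
\item Head in $S\cap R$: $m=m'=0,1,2$ according as the tail lies in both, exactly one, or neither of $S$ and $R$.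
\item Head in $S\setminus R$: $m=m'=0$ if the tail is in $S$, $m=m'=1$ if the tail is outside $S\cup R$, and $m=1$, $m'=0$ if the tail is in $R\setminus S$. The case of a head in $R\setminus S$ is symmetric.
\end{itemize}
Thus $m(e)=m'(e)+1$ if $e$ joins $S\setminus R$ and $R\setminus S$ in either direction, and $m(e)=m'(e)$ otherwise. Arcs of $F$ have $m=0$, hence $m'=0$, so the nonempty sets $S\cap R,\ S\cup R\subseteq V\setminus\{r\}$ belong to $\mathcal S_F$. Let $H$ be the set of arcs of $U$ joining $S\setminus R$ and $R\setminus S$. Summing with weights $x_e$ gives
\[
2=x(\delta_U^{\mathrm{in}}(S\cap R))+x(\delta_U^{\mathrm{in}}(S\cup R))+x(H)\ \ge\ 1+1+0 .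
\]
So both new sets are tight and $x(H)=0$. Since $x>0$, the set $H$ is empty, so $m=m'$ on $U$, which is the identity for $\chi$.
\end{proof}

\begin{lemma}\label{lem:basis}
Suppose that $x_e>0$ for all $e\in U$. Then there is a laminar family $\mathcal L\subseteq\mathcal T$ such that the vectors $\chi(S)$, $S\in\mathcal L$, are linearly independent (in particular distinct) and span the same space as the vectors $\chi(S)$, $S\in\mathcal T$.
\end{lemma}

\begin{proof}
Let $\mathcal L_0$ be an inclusion-maximal laminar subfamily of $\mathcal T$, and let $\Lambda$ be the span of $\chi(Q)$, $Q\in\mathcal L_0$. It suffices to show that $\chi(S)\in\Lambda$ for all $S\in\mathcal T$, for then we take $\mathcal L\subseteq\mathcal L_0$ indexing a basis of $\Lambda$. Suppose not, and among all $S\in\mathcal T$ with $\chi(S)\notin\Lambda$ choose one that crosses as few members of $\mathcal L_0$ as possible. As $S\notin\mathcal L_0$ and $\mathcal L_0$ is maximal, $S$ crosses some $R\in\mathcal L_0$.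

We claim that every $Q\in\mathcal L_0$ that crosses $S\cap R$ or $S\cup R$ also crosses $S$. By laminarity there are three cases.
\begin{itemize}
\item $Q\subseteq R$. Then $Q\subseteq S\cup R$, so $Q$ crosses $S\cap R$. Hence $Q\cap S\supseteq Q\cap S\cap R$, \ $Q\setminus S=Q\setminus(S\cap R)$ and $S\setminus Q\supseteq(S\cap R)\setminus Q$ are nonempty.
\item $R\subseteq Q$. Then $S\cap R\subseteq Q$, so $Q$ crosses $S\cup R$. Hence $Q\cap S\supseteq R\cap S$, \ $Q\setminus S\supseteq Q\setminus(S\cup R)$ and $S\setminus Q=(S\cup R)\setminus Q$ are nonempty.
\item $Q\cap R=\emptyset$. Then $Q$ is disjoint from $S\cap R$, so $Q$ crosses $S\cup R$. Hence $Q\cap S=Q\cap(S\cup R)$, \ $Q\setminus S\supseteq Q\setminus(S\cup R)$ and $S\setminus Q\supseteq S\cap R$ are nonempty.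
\end{itemize}
Moreover, $R$ crosses $S$ but neither $S\cap R$ nor $S\cup R$. So each of these two sets, which are tight by Lemma~\ref{lem:uncross}, crosses fewer members of $\mathcal L_0$ than $S$ does. By the choice of $S$ their vectors lie in $\Lambda$, and then so does $\chi(S)=\chi(S\cap R)+\chi(S\cup R)-\chi(R)$, a contradiction.
\end{proof}

\subsection{Counting the laminar family}\label{sec:count}
We want to bound $|\mathcal L|$ in terms of $|W|$ and $x(U)$, not of $|V|$. The plan is to charge the members of $\mathcal L$ that meet $W$ to $W$, through their traces on $W$, and the others to the weight entering them. For the first part we recall how large a laminar family can be.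

\begin{lemma}\label{lem:laminar}
A laminar family $\mathcal M$ of nonempty subsets of a set $Y$ with $|Y|=n\ge1$ has at most $2n-1$ members.
\end{lemma}

\begin{proof}
We use induction on $n$. Let $Y_1,\dots,Y_m$ be the maximal members of $\mathcal M\setminus\{Y\}$. They are pairwise disjoint proper subsets of $Y$, and every member other than $Y$ lies in one of them. If $m=0$, then $|\mathcal M|\le1$; this covers $n=1$. Otherwise, by induction, $|\mathcal M|\le1+\sum_i(2|Y_i|-1)=1-m+2\sum_i|Y_i|$. For $m\ge2$ this is at most $2n-1$, and for $m=1$ it is at most $2(n-1)$.
\end{proof}

\begin{lemma}\label{lem:count}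
Let $(F,U,W,b)$ be a valid state with $U\neq\emptyset$, let $x\in P$ satisfy $x_e>0$ for all $e\in U$, and let $\mathcal L$ be as in Lemma~\ref{lem:basis}. Then $|\mathcal L|\le x(U)+2|W|-1$.
\end{lemma}

\begin{proof}
The key observation is that
\begin{equation}\label{eq:obs}
R,S\in\mathcal L,\ R\subsetneq S\quad\Longrightarrow\quad W\cap(S\setminus R)\ne\emptyset .
\end{equation}
Indeed, suppose that no arc of $U$ goes from $S\setminus R$ to $R$. Then every arc of $U$ entering $R$ has its tail outside $S$, so $\delta_U^{\mathrm{in}}(R)\subseteq\delta_U^{\mathrm{in}}(S)$. Both sets have weight $1$ and $x>0$, so they are equal, and $\chi(R)=\chi(S)$, contrary to independence. Hence some arc of $U$ has its tail in $S\setminus R$, and this tail lies in $W$ by (V2).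

Let $\mathcal L_1$ consist of the members of $\mathcal L$ that meet $W$. Two distinct members of $\mathcal L_1$ are either disjoint, and then their traces $S\cap W$ are disjoint and nonempty, or nested, and then their traces are nested and distinct by \eqref{eq:obs}. So the traces form a laminar family of $|\mathcal L_1|$ nonempty subsets of $W$. As $U\neq\emptyset$, we have $W\ne\emptyset$ by (V2), and Lemma~\ref{lem:laminar} gives $|\mathcal L_1|\le2|W|-1$.

Let $\mathcal L_2=\mathcal L\setminus\mathcal L_1$. By \eqref{eq:obs}, no two distinct members of $\mathcal L_2$ are nested, so they are pairwise disjoint. An arc then enters at most one of them, and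
\[
|\mathcal L_2|=\sum_{S\in\mathcal L_2}x(\delta_U^{\mathrm{in}}(S))\le x(U).
\]
Adding the two bounds proves the lemma.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Suppose that (a), (b) and (c) all fail. Then $0<x_e<1$ for all $e\in U$, and for all $w\in W$
\[
|\delta_U^{\mathrm{out}}(w)|\ \ge\ b_w+3\ \ge\ x(\delta_U^{\mathrm{out}}(w))+3 .
\]
By (V2) the sets $\delta_U^{\mathrm{out}}(w)$, $w\in W$, partition $U$, so summation gives
\begin{equation}\label{eq:many}
|U|\ \ge\ x(U)+3|W| .
\end{equation}
On the other hand, $x$ is an extreme point and none of the bounds $0\le x_e\le1$ is tight. So $\mathbb R^U$ is spanned by the vectors $\chi(S)$, $S\in\mathcal T$, together with the coefficient vectors of at most $|W|$ degree constraints. With $\mathcal L$ as in Lemma~\ref{lem:basis}, Lemma~\ref{lem:count} gives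
\[
|U|\ \le\ |\mathcal L|+|W|\ \le\ x(U)+3|W|-1 ,
\]
which contradicts \eqref{eq:many}.
\end{proof}

The last line shows where the constant $3$ comes from: each vertex of $W$ accounts for one degree constraint and for at most two members of the laminar family. It also shows why case (c) chooses \emph{all} undecided arcs with tail $w$. This keeps (V2) true, and (V2) is needed twice: without it the sum in \eqref{eq:many} would not cover all of $U$, and in \eqref{eq:obs} the tail of the arc from $S\setminus R$ to $R$ need not lie in $W$.

\begin{thebibliography}{9}

\bibitem{Additive}
\emph{Additive Guarantees For Degree-Bounded Directed Network Design},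
\texttt{https://pure.tue.nl/ws/files/2938225/Metis244842.pdf}.

\bibitem{BTY}
J. Bang-Jensen, S. Thomass\'e, A. Yeo,
\emph{Small degree out-branchings},
J. Graph Theory 42 (2003).

\end{thebibliography}
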